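\title{Convex surfaces with a stably single-valued farthest point mapping}

\begin{abstract}
For a point $x$ of a convex surface $S\subset\mathbb{R}^3$, let $F_x$ be the set of points of $S$ at maximal intrinsic distance from $x$. We show that the surfaces for which $x\mapsto F_x$ is neither single-valued nor surjective form a nonempty open subset of the space of convex surfaces with the Pompeiu--Hausdorff metric, and that this subset is not dense. More precisely, if $F$ is single-valued on a smooth convex surface and no two shortest paths from $F(x)$ to $x$ leave $F(x)$ in opposite directions, then $F$ is a homeomorphism on every nearby convex surface. An explicit odd perturbation of the round sphere satisfies this condition.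
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{convex surface} is the boundary of a convex body, that is, of a compact convex subset of $\mathbb{R}^3$ with nonempty interior. The set $\mathcal{S}$ of all convex surfaces carries the Pompeiu--Hausdorff metric: the distance of $S$ and $S'$ is the least $\varepsilon\ge0$ such that every point of either surface is within Euclidean distance $\varepsilon$ of the other surface. For $S\in\mathcal{S}$ and $x,y\in S$, the \emph{intrinsic distance} $\rho(x,y)$ is the infimum of the Euclidean lengths of paths in $S$ from $x$ to $y$. We write $\rho_x=\rho(x,\cdot)$ and let $F_x\subset S$ be the set of points where $\rho_x$ attains its maximum, the \emph{farthest points} from $x$. The \emph{farthest point mapping} is $F\colon x\mapsto F_x$. It is \emph{single-valued} if every $F_x$ is one point, then denoted $F(x)$, and \emph{surjective} if $\bigcup_{x\in S}F_x=S$.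

On the unit sphere $S^2$, $F$ is the antipodal map, a homeomorphism. On a long thin surface the farthest points gather near the ends, and the middle is missed.

\begin{example}\label{ex:cone}
Let $S$ be the boundary of a right circular cone of height $20$ whose base, a disk of radius $1$, lies at height $0$. Let $y$ be a lateral point at height $10$. Then $y\notin F_x$ for every $x\in S$. Indeed, moving along a generator through a height difference $\Delta\le10$ costs $\Delta\sqrt{401}/20\le\Delta+0.02$, and moving along a horizontal circle to a prescribed generator costs at most $\pi$. Let $x$ have height $k$. If $k\le10$, go to the rim if $x$ lies on the base (cost at most $1$), then horizontally to the generator of $y$, then up; thus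
\[
\rho(x,y)\le 1+\pi+(10-k)+0.02<20-k\le\rho(x,\mathrm{apex}).
\]
If $k\ge10$, go down to height $10$ and then horizontally; with $b$ the center of the base,
\[
\rho(x,y)\le (k-10)+0.02+\pi<k\le\rho(x,b).
\]
\end{example}

These two behaviors single out two classes of surfaces. The \emph{first class} consists of the surfaces on which $F$ is single-valued and a homeomorphism, the \emph{second class} of those on which $F$ is both not single-valued and not surjective. In \cite{MFP} it is stated that ``it is still unknown whether, say in the convex case, the second class is dense.'' This paper answers the question: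

\medskip
\noindent\emph{Is the second class dense in $\mathcal{S}$?}
\medskip

It is tempting to guess yes. Single-valuedness asks each function in the two-parameter family $\rho_x$ to have a unique maximum, while a Pompeiu--Hausdorff neighborhood of any surface contains polyhedra and gives no control of curvature at small scales; nothing of second order that might keep a maximum from splitting survives such a perturbation. The answer is nevertheless no, because a first-order quantity does survive: the angle between shortest paths. A \emph{segment} is a shortest path on the surface between its endpoints.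

\begin{theorem}\label{thm:stab}
Let $S$ be a $C^\infty$ convex surface such that $F$ is single-valued and, for every $x\in S$, no two segments from $F(x)$ to $x$ form the angle $\pi$ at $F(x)$. Then a whole neighborhood of $S$ in $\mathcal{S}$ is contained in the first class.
\end{theorem}

The round sphere violates the angle hypothesis at every point, since every half great circle from $-x$ to $x$ is a segment. A suitable small perturbation satisfies it.

\begin{theorem}\label{thm:St}
Let $h(u)=u_1^3-3u_1u_2^2+u_3^5$ on the unit sphere $S^2$ and $S_t=\{e^{th(u)}u:u\in S^2\}$. For all sufficiently small $t>0$, $S_t$ is a $C^\infty$ convex surface that satisfies the hypotheses of Theorem~\ref{thm:stab}. Hence $S_t$ has a neighborhood in $\mathcal{S}$ contained in the first class; in particular, every surface in it has a single-valued and surjective farthest point mapping, and the second class is not dense in $\mathcal{S}$. The first class has nonempty interior, and every round sphere lies in the closure of that interior.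
\end{theorem}

\begin{theorem}\label{thm:second}
The second class equals the set of surfaces on which $F$ is not surjective. It is open and nonempty, but not dense.
\end{theorem}

Section~\ref{sec:idea} explains the method on two models. Section~\ref{sec:prelim} collects the tools from the intrinsic geometry of convex surfaces and proves Theorem~\ref{thm:second} up to the last claim. Sections~\ref{sec:gap} and~\ref{sec:stab} prove Theorem~\ref{thm:stab}, and Section~\ref{sec:St} proves Theorem~\ref{thm:St}.

\section{Two models}\label{sec:idea}

This section is heuristic; the proofs do not depend on it.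

\subsection*{The distance function near a farthest point}
Let $y\in F_x$ be a smooth point, $r=\rho(x,y)$, and let $D$ be the set of unit tangent vectors at $y$ of segments from $y$ to $x$. Moving $y$ by a small vector $z$ changes the length of the segment with direction $d$ by $-\langle d,z\rangle$ to first order, so $\rho_x$ is modeled by
\[
z\longmapsto r-\max_{d\in D}\langle d,z\rangle .
\]
Let $a$ be the length of the longest arc of the unit circle that misses $D$. Every direction is within $a/2$ of $D$, and the midpoint of the longest arc is at distance exactly $a/2$. So the model function has a maximum at $0$ exactly when $a\le\pi$, and it is bounded above by $r-|z|\cos(a/2)$. For $D=\{d,-d\}$ we have $a=\pi$: the function is constant along the line perpendicular to $d$, and higher-order terms decide whether a second farthest point lies on that line. For three directions at mutual angles $2\pi/3$ we have $a=2\pi/3$, the function drops at least at rate $1/2$ in every direction, and no second farthest point is near. The critical case $a=\pi$ forces two opposite directions in $D$, the endpoints of the arc. This is why Theorem~\ref{thm:stab}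 excludes the angle $\pi$.

\subsection*{The perturbed sphere}
Identify $S_t$ with $S^2$ by radial projection. To first order in $t$, lengths are multiplied by $1+th$. Let $y$ be within $O(t)$ of $-x$ and write $-x=\exp_y(t\eta)$ in the round metric. A nearly shortest path from $y$ to $x$ follows a half great circle with some initial direction $v$, and its length is about
\[
\pi+t\bigl(w(y,v)+\langle\eta,v\rangle\bigr),\qquad w(y,v)=\int_0^\pi h(\cos s\,y+\sin s\,v)\,ds .
\]
Segments minimize this over $v$, and the farthest point then maximizes the minimum over $\eta$.

If $h$ is even, then $w$ is even in $v$. The minimum over $v$ is then an even concave function of $\eta$, so $\eta=0$ is optimal, and the minimizing directions come in opposite pairs: the critical case. If $h$ is odd, then $f(v)=w(y,v)+\langle\eta,v\rangle$ is odd, its minimum is $-\max|f|$, and the direction opposite to a minimizer is a maximizer. Unless $f\equiv0$, no two minimizers are opposite. The case $f\equiv0$ occurs when $w(y,\cdot)$ is linear; for instance $h(u)=\langle a,u\rangle$ gives $w(y,v)=2\langle a,v\rangle$, and $S_t$ is, to first order, a translated sphere.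 So we need an odd $h$ for which $w(y,\cdot)$ is linear for no $y$.

For the function $h$ of Theorem~\ref{thm:St} and $y=e_3$, $v=(\cos\varphi,\sin\varphi,0)$, we shall find $w=\frac43\cos3\varphi$. The three directions $v_1,v_2,v_3$ given by $\varphi=\pi/3,\ \pi,\ 5\pi/3$ satisfy $w=-\frac43$ and $v_1+v_2+v_3=0$. If $\eta\neq0$, some $\langle\eta,v_i\rangle$ is negative, so $\min f<-\frac43$; for $\eta=0$, $\min f=-\frac43$. The optimal $\eta$ is $0$, and the minimizing directions are the three directions at mutual angles $2\pi/3$ of the first model.

\section{Intrinsic geometry of convex surfaces}\label{sec:prelim}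

\subsection*{Standard facts}
Let $S\in\mathcal{S}$. Radial projection from an interior point of the body is a homeomorphism $S\to S^2$. Any two points of $S$ are joined by a segment; segments are parametrized by arclength unless stated otherwise, and \emph{nondegenerate} means of positive length. For $a,b\in S\setminus\{y\}$ the \emph{comparison angle} $\widetilde{\angle}_y(a,b)\in[0,\pi]$ is the angle at the vertex corresponding to $y$ in a Euclidean triangle with the same side lengths:
\[
\rho(a,b)^2=\rho(y,a)^2+\rho(y,b)^2-2\rho(y,a)\rho(y,b)\cos\widetilde{\angle}_y(a,b).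
\]
We use the following facts from \cite{Alexandrov} and \cite[Ch.~4, 10]{BBI}.

\begin{enumerate}
\item[(A1)] \emph{Curvature $\ge0$.} For nondegenerate segments $\sigma_1,\sigma_2$ from $y$, the comparison angle $\widetilde{\angle}_y(\sigma_1(s),\sigma_2(s'))$ is nonincreasing in $s$ and in $s'$. Its limit as $s,s'\to0$ is the \emph{angle} $\angle(\sigma_1,\sigma_2)$. In particular, if $a,b$ are the endpoints of $\sigma_1,\sigma_2$, the \emph{hinge inequality} holds:
\[
\rho(a,b)^2\le\rho(y,a)^2+\rho(y,b)^2-2\rho(y,a)\rho(y,b)\cos\angle(\sigma_1,\sigma_2).
\]
\item[(A2)] \emph{Adjacent angles; no branching.} If $z$ is an interior point of a segment $\gamma$ and $\sigma$ is a nondegenerate segment from $z$, the angles of $\sigma$ with the two parts of $\gamma$ issuing from $z$ sum to $\pi$. An interior point of a segment is joined to each endpoint by a unique segment. Two segments from $y$ with angle $0$ coincide on their common length.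
\item[(A3)] \emph{Directions.} The directions of nondegenerate segments from $y$ form a dense subset of a circle $\Sigma_y$ of length $\theta_y\in(0,2\pi]$, the \emph{total angle} at $y$. The angle of two segments is the distance $\operatorname{dist}$ of their directions in $\Sigma_y$, the length of the shorter arc between them.
\item[(A4)] \emph{Sides of a Jordan curve.} Let two segments from $y$ to $x$, with directions $d\ne d'$, form a Jordan curve $J$. The two sides of $J$ correspond to the two arcs of $\Sigma_y\setminus\{d,d'\}$ (the sector at $y$ on either side has angle equal to the length of the corresponding arc), and a segment from $y$ that meets $J$ only at $y$ and enters one side has its direction in the corresponding arc.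
\end{enumerate}

If $S$ is $C^\infty$, then $\rho$ is the Riemannian distance of the induced metric, segments are geodesics, angles are the angles of tangent vectors, $\Sigma_y$ is the unit circle of $T_yS$, and a geodesic from $y$ shorter than the injectivity radius is the unique segment between its endpoints.

\subsection*{Convergence of distances and segments}
Throughout, $S_n\to S$ means convergence in $\mathcal{S}$, constant sequences are allowed, $\rho_n$ is the intrinsic distance of $S_n$, and points converge in $\mathbb{R}^3$. By the definition of the metric, every point of $S$ is a limit of points $z_n\in S_n$, and every sequence $z_n\in S_n$ has a subsequence converging to a point of $S$. Segments are said to converge if their constant-speed parametrizations on $[0,1]$ converge uniformly.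

\begin{proposition}\label{prop:conv}
Let $S_n\to S$, $S_n\ni x_n\to x$ and $S_n\ni y_n\to y$.
\begin{enumerate}
\item[(a)] $\rho_n(x_n,y_n)\to\rho(x,y)$.
\item[(b)] Segments of $S_n$ from $y_n$ to $x_n$ subconverge to segments of $S$ from $y$ to $x$.
\item[(c)] If $y_n\in F_{x_n}$ for all $n$, then $y\in F_x$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $K_n,K$ be the bodies, with $0\in\operatorname{int}K$ after a translation. Passing to convex hulls does not increase the Pompeiu--Hausdorff distance, so $K_n\to K$; equivalently, the support functions converge uniformly on $S^2$, and the limit is positive. Hence there are $0<r_0<R$ such that $K$ and all $K_n$ with $n$ large contain the ball $B(0,r_0)$ and lie in $B(0,R)$, and for every $\varepsilon>0$ we have $K_n\subset(1+\varepsilon)K$ and $K\subset(1+\varepsilon)K_n$ for large $n$.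

\emph{A uniform local bound.} Let $L$ be one of these bodies and $\mu(z)=\inf\{\lambda>0:z\in\lambda L\}$. Then $|z|/R\le\mu(z)\le|z|/r_0$, and $\mu$ is subadditive, hence $r_0^{-1}$-Lipschitz. For $|z|,|z'|\ge r_0/2$,
\[
\Bigl|\frac{z}{\mu(z)}-\frac{z'}{\mu(z')}\Bigr|\le\frac{|z-z'|}{\mu(z)}+\frac{|z'|}{\mu(z')}\,\frac{|\mu(z)-\mu(z')|}{\mu(z)}\le C|z-z'|,\qquad C=\frac{2R}{r_0}+\frac{2R^2}{r_0^2}.
\]
If $p,q\in\partial L$ and $|p-q|\le r_0$, the chord $pq$ stays in $\{|z|\ge r_0/2\}$, and its image under $z\mapsto z/\mu(z)$ is a path on $\partial L$. So the intrinsic distance of $p$ and $q$ is at most $C|p-q|$.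

(a) Scale a segment of $S$ from $x$ to $y$ by $1+\varepsilon$. The result lies on the boundary of $(1+\varepsilon)K\supset K_n$, hence outside $\operatorname{int}K_n$. The nearest point projection onto $K_n$ is $1$-Lipschitz, fixes $x_n$ and $y_n$, and maps the complement of $\operatorname{int}K_n$ to $S_n$. It yields a path on $S_n$ of length at most $(1+\varepsilon)\rho(x,y)$ whose endpoints are within $R\varepsilon+o(1)$ of $x_n$ and $y_n$. By the local bound, $\rho_n(x_n,y_n)\le(1+\varepsilon)\rho(x,y)+2CR\varepsilon+o(1)$ for small $\varepsilon$. Scaling instead a segment of $S_n$ from $x_n$ to $y_n$ and projecting it onto $K$ gives $\rho(x,y)\le(1+\varepsilon)\rho_n(x_n,y_n)+2CR\varepsilon+o(1)$. Let $n\to\infty$, then $\varepsilon\to0$.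

(b) The constant-speed parametrizations $\sigma_n\colon[0,1]\to\mathbb{R}^3$ are Lipschitz with the bounded constants $\rho_n(x_n,y_n)$, so by the Arzel\`a--Ascoli theorem they subconverge uniformly to a path $\sigma$ in $S$ from $y$ to $x$. By (a), $\rho(\sigma(s),\sigma(s'))=|s-s'|\rho(x,y)$, so $\sigma$ is a segment.

(c) For $z\in S$ take $S_n\ni z_n\to z$ and pass to the limit in $\rho_n(x_n,z_n)\le\rho_n(x_n,y_n)$.
\end{proof}

With a constant sequence, (a) shows that $\rho_x$ is continuous, so $F_x\neq\emptyset$; clearly $x\notin F_x$.

\begin{lemma}\label{lem:onto}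
If $F$ is single-valued on $S$, then $F$ is continuous and surjective.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:conv}(c) the graph of $F$ is closed in the compact space $S\times S$, so $F$ is continuous. Transport it to a continuous map $f\colon S^2\to S^2$ without fixed points. If $(1-s)f(u)=su$ for some $s\in[0,1]$, taking norms gives $s=\frac12$ and $f(u)=u$, which is excluded. So $\frac{(1-s)f(u)-su}{|(1-s)f(u)-su|}$ is a homotopy from $f$ to the antipodal map. Thus $f$ has degree $-1\neq0$ and is onto.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}]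
By Lemma~\ref{lem:onto}, a mapping $F$ that is not surjective is not single-valued, which gives the description of the second class. It is nonempty by Example~\ref{ex:cone}. Its complement is closed: let $S_n\to S$ with $F$ surjective on each $S_n$, and let $y\in S$. Take $S_n\ni y_n\to y$ and $x_n\in S_n$ with $y_n\in F_{x_n}$. A subsequence of $(x_n)$ converges to some $x\in S$, and $y\in F_x$ by Proposition~\ref{prop:conv}(c). That the class is not dense is part of Theorem~\ref{thm:St}, whose proof does not use the present theorem.
\end{proof}

\subsection*{Convergence of angles}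
An angle is a supremum of comparison angles, each of which depends only on distances. This gives one inequality on any limit surface.

\begin{lemma}\label{lem:lsc}
Let $S_n\to S$, and for $i=1,2$ let segments $\sigma^i_n$ of $S_n$ from $y_n$ converge to nondegenerate segments $\sigma^i$ of $S$ from $y$. Then $\liminf_n\angle(\sigma^1_n,\sigma^2_n)\ge\angle(\sigma^1,\sigma^2)$.
\end{lemma}

\begin{proof}
Fix $s>0$ smaller than the lengths of $\sigma^1$ and $\sigma^2$. By (A1) and Proposition~\ref{prop:conv}(a),
\[
\angle(\sigma^1_n,\sigma^2_n)\ge\widetilde{\angle}_{y_n}(\sigma^1_n(s),\sigma^2_n(s))\to\widetilde{\angle}_y(\sigma^1(s),\sigma^2(s)).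
\]
Let $s\to0$.
\end{proof}

We shall need the opposite inequality, to pass from nearly opposite segments on $S_n$ to opposite segments on $S$. It can fail at a vertex. Near a vertex of a cube, where the total angle is $3\pi/2$, take a geodesic of fixed short length centered at a point $y_n$ that is its closest point to the vertex, and let $y_n$ tend to the vertex. Each half subtends less than $\pi/2$ at the vertex and is a segment; the halves form the angle $\pi$, but their limits bound sectors of angles $\pi$ and $\pi/2$ and form the angle $\pi/2$. On a smooth limit the total angle is as large as it can be, and no angle can be lost.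

\begin{lemma}\label{lem:cont}
Let $S$ be $C^\infty$, $S_n\to S$ and $S_n\ni y_n\to y$. Then $\theta_{y_n}\to2\pi$. If segments $\sigma_n^i$ from $y_n$ converge to nondegenerate segments $\sigma^i$ from $y$, $i=1,2$, then $\angle(\sigma^1_n,\sigma^2_n)\to\angle(\sigma^1,\sigma^2)$.
\end{lemma}

\begin{proof}
Three points cut a circle into three arcs, each at least as long as the distance of its endpoints; so the three pairwise distances sum to at most the length of the circle. Also, if $p\neq y$ is within the injectivity radius of $y$ and $S_n\ni p_n\to p$, then segments from $y_n$ to $p_n$ converge to the unique segment from $y$ to $p$, by Proposition~\ref{prop:conv}(b).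

Apply this to three such points $p^1,p^2,p^3$ in directions at mutual angles $2\pi/3$. By Lemma~\ref{lem:lsc}, the pairwise angles at $y_n$ are at least $2\pi/3-o(1)$, so $2\pi-o(1)\le\theta_{y_n}\le2\pi$.

Let $\beta=\angle(\sigma^1,\sigma^2)$ and take $p$ in the direction opposite to $\sigma^1$. The segment from $y$ to $p$ forms the angles $\pi$ and $\pi-\beta$ with $\sigma^1$ and $\sigma^2$. By Lemma~\ref{lem:lsc}, a segment from $y_n$ to $p_n$ forms angles at least $\pi-o(1)$ and $\pi-\beta-o(1)$ with $\sigma^1_n$ and $\sigma^2_n$. The three pairwise angles sum to at most $2\pi$, so $\angle(\sigma^1_n,\sigma^2_n)\le\beta+o(1)$. Lemma~\ref{lem:lsc} gives the reverse bound.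
\end{proof}

\section{Directions at a farthest point}\label{sec:gap}

In this section $S$ is an arbitrary convex surface, and we make the first model of Section~\ref{sec:idea} rigorous. For $x\ne y$ let $D(y,x)\subset\Sigma_y$ be the nonempty set of directions of segments from $y$ to $x$.

\begin{lemma}\label{lem:closed}
The set $D(y,x)$ is closed in $\Sigma_y$.
\end{lemma}

\begin{proof}
Let $d_k\in D(y,x)$ converge to $d_\infty\in\Sigma_y$, and let $\sigma_k$ be the corresponding segments. Along a subsequence, $\sigma_k$ converges to a segment $\sigma$ from $y$ to $x$, with direction $d$. For fixed $l$, Lemma~\ref{lem:lsc} gives $\operatorname{dist}(d,d_l)\le\liminf_k\operatorname{dist}(d_k,d_l)=\operatorname{dist}(d_\infty,d_l)$, which tends to $0$ as $l\to\infty$. So $d_l\to d$ and $d_\infty=d$.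
\end{proof}

The components of $\Sigma_y\setminus D(y,x)$ are therefore open arcs with endpoints in $D(y,x)$. Their total length is finite, so there is a longest one unless there are none. Define
\begin{align*}
\operatorname{gap}(y,x)&=\text{the largest length of a component of }\Sigma_y\setminus D(y,x)\ \ (0\text{ if there is none}),\\
\omega(y,x)&=\max\{\operatorname{dist}(d,d'):d,d'\in D(y,x)\}\in[0,\pi].
\end{align*}
Thus $\omega(y,x)$ is the largest angle between two segments from $y$ to $x$, and the angle hypothesis of Theorem~\ref{thm:stab} reads $\omega(F(x),x)<\pi$.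

\begin{lemma}\label{lem:gap}
If $y\in F_x$, then $\operatorname{gap}(y,x)\le\pi$. In particular, if $\theta_y>\pi$, then $D(y,x)$ has at least two elements.
\end{lemma}

\begin{proof}
Suppose that an open arc of length $a>\pi$ misses $D=D(y,x)$, and put $\varepsilon=(a-\pi)/4\in(0,\pi/4]$. The midpoint of the arc is at distance at least $a/2=\pi/2+2\varepsilon$ from $D$. By (A3) there is a nondegenerate segment $\gamma$ from $y$ whose direction is within $\varepsilon$ of the midpoint, so that $\angle(\gamma,\sigma)\ge\pi/2+\varepsilon$ for every segment $\sigma$ from $y$ to $x$. We show that $\rho_x$ increases along $\gamma$. The hinge inequality at $y$ bounds $\rho_x(\gamma(s))$ from above, the wrong direction; so we place the hinge at $\gamma(s)$ and transfer the angle bound there.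

For small $s>0$ let $z_s=\gamma(s)$, $r_s=\rho(x,z_s)$, and let $\sigma_s$ be a segment from $z_s$ to $x$. By (A2) its angles with the part of $\gamma$ going back to $y$ and with the forward part are $\psi_s$ and $\pi-\psi_s$ for some $\psi_s$. Every sequence $s\to0$ has a subsequence along which $\sigma_s$ converges to a segment from $y$ to $x$, while the forward parts converge to $\gamma$. Lemma~\ref{lem:lsc} gives $\liminf_{s\to0}(\pi-\psi_s)\ge\pi/2+\varepsilon$. So $\psi_s\le\pi/2-\varepsilon/2$ for small $s$, and the hinge inequality at $z_s$ gives
\[
\rho(x,y)^2\le r_s^2+s^2-2sr_s\sin(\varepsilon/2).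
\]
Since $r_s\to\rho(x,y)>0$, the right side is less than $r_s^2$ for small $s$, contradicting $y\in F_x$. Finally, if $D=\{d\}$, then $\Sigma_y\setminus\{d\}$ is a component of length $\theta_y$, so $\theta_y\le\pi$.
\end{proof}

The next two lemmas show that each way of leaving the first class forces a large gap.

\begin{lemma}[two farthest points]\label{lem:sep}
If $y\neq y'$ both lie in $F_x$ and $r=\rho(x,y)$, then
\[
\rho(y,y')\ge2r\cos\bigl(\tfrac12\operatorname{gap}(y,x)\bigr).
\]
\end{lemma}

\begin{proof}
Let $\tau=\rho(y,y')>0$ and let $e\in\Sigma_y$ be the direction of a segment from $y$ to $y'$. Some $d\in D(y,x)$ has $\operatorname{dist}(e,d)\le\frac12\operatorname{gap}(y,x)$: either $e\in D(y,x)$, or $e$ lies in a component of the complement and is within half its length of an endpoint. The hinge inequality at $y$ gives $r^2=\rho(x,y')^2\le r^2+\tau^2-2r\tau\cos\bigl(\frac12\operatorname{gap}(y,x)\bigr)$. Divide by $\tau$.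
\end{proof}

\begin{lemma}[a common farthest point]\label{lem:common}
If $x\ne x'$, $y\in F_x\cap F_{x'}$ and $\theta_y>\pi$, then $\operatorname{gap}(y,x)\ge\theta_y-\pi$.
\end{lemma}

The idea is that the segments to $x$ and those to $x'$ cannot cross, so $D(y,x')$ fits into one gap of $D(y,x)$; since $D(y,x')$ itself leaves no gap longer than $\pi$, that gap must be long.

\begin{proof}
Let $D=D(y,x)$ and $D'=D(y,x')$; each has at least two elements by Lemma~\ref{lem:gap}.

\emph{A segment $\sigma$ from $y$ to $x$ and a segment $\sigma'$ from $y$ to $x'$ meet only at $y$.} Suppose they share $z\neq y$. Since $x\ne x'$, the point $z$ is interior to one of them, so by (A2) it is joined to $y$ by a unique segment. Hence $\sigma$ and $\sigma'$ coincide up to $z$, form the angle $0$, and coincide on their common length. As $x\neq x'$, one of $x,x'$ is then an interior point of a segment from $y$, and is joined to $y$ by a unique segment. This contradicts $|D|,|D'|\ge2$. In particular $D\cap D'=\emptyset$, since a common direction forces an overlap. The same argument shows that two segments from $y$ to $x$ that share an interior point coincide;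 so segments with distinct directions in $D$ meet only at $y$ and $x$.

\emph{$D'$ lies in one component of $\Sigma_y\setminus D$.} Suppose $e,e'\in D'$ lie in different components. Then each of the two open arcs between $e$ and $e'$ contains a point of $D$, say $d$ and $d'$, and $e,e'$ lie in different arcs of $\Sigma_y\setminus\{d,d'\}$. The segments to $x$ with directions $d,d'$ form a Jordan curve $J$. A segment from $y$ to $x'$ with $y$ removed is connected, misses $J$ and contains $x'$, so it lies on the side of $J$ that contains $x'$. By (A4), $e$ and $e'$ lie in the same arc of $\Sigma_y\setminus\{d,d'\}$, a contradiction.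

Let $I\supset D'$ be this component and $a$ its length. Then $a\le\operatorname{gap}(y,x)\le\pi<\theta_y$, so the complement of the closure of $I$ is an open arc of length $\theta_y-a>0$ that misses $D'$. Lemma~\ref{lem:gap} for $x'$ gives $\theta_y-a\le\pi$.
\end{proof}

The gap is not the quantity to control under limits. Limits of segments are segments, but a segment of the limit surface need not be a limit of segments, so small gaps on $S$ say nothing about gaps on $S_n$. (On the round sphere $D(-x,x)$ is the whole circle, while on $S_t$ no two elements of $D(y,x)$ will be nearly opposite.) A large angle, in contrast, is witnessed by two segments and passes to the limit. The last lemma converts gaps into angles.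

\begin{lemma}\label{lem:omega}
If $y\in F_x$ and $\theta_y>\pi$, then $\omega(y,x)\ge\min\{\operatorname{gap}(y,x),\,\theta_y-\pi\}$. If $\theta_y=2\pi$, then $\omega(y,x)\ge\operatorname{gap}(y,x)$.
\end{lemma}

\begin{proof}
Let $a=\operatorname{gap}(y,x)>0$; otherwise there is nothing to prove. Since $a\le\pi<\theta_y$, a component of length $a$ has two distinct endpoints in $D(y,x)$, at distance $\min\{a,\theta_y-a\}\ge\min\{a,\theta_y-\pi\}$. For $\theta_y=2\pi$ the last minimum is $a$.
\end{proof}

\section{Stability of the first class}\label{sec:stab}

\begin{proof}[Proof of Theorem~\ref{thm:stab}]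
If $F$ is single-valued and injective on a convex surface, then by Lemma~\ref{lem:onto} it is a continuous bijection of a compact Hausdorff space, hence a homeomorphism. So if the theorem fails, there are $S_n\to S$ such that, after passing to a subsequence, one of the following holds for all $n$:
\begin{enumerate}
\item[(i)] there are $x_n\in S_n$ and $y_n\neq y'_n$ in $F_{x_n}$;
\item[(ii)] there are $x_n\ne x_n'$ in $S_n$ and $y_n\in F_{x_n}\cap F_{x_n'}$.
\end{enumerate}
Pass to a subsequence with $x_n\to x$ and $y_n\to y$. By Proposition~\ref{prop:conv}, $y=F(x)$ and $r_n=\rho_n(x_n,y_n)\to\rho(x,y)>0$. By Lemma~\ref{lem:cont}, $\theta_{y_n}\to2\pi$. Let $a_n=\operatorname{gap}(y_n,x_n)$; then $a_n\le\pi$ by Lemma~\ref{lem:gap}. We claim that $a_n\to\pi$.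

In case (i), every limit point of $(y_n')$ lies in $F_x=\{y\}$, so $y'_n\to y$ and $\rho_n(y_n,y_n')\to0$. Lemma~\ref{lem:sep} gives $0\le\cos(a_n/2)\le\rho_n(y_n,y'_n)/(2r_n)\to0$. In case (ii), Lemma~\ref{lem:common} gives $a_n\ge\theta_{y_n}-\pi\to\pi$.

By Lemma~\ref{lem:omega}, $\omega(y_n,x_n)\to\pi$. Choose two segments from $y_n$ to $x_n$ with angle $\omega(y_n,x_n)$. They subconverge to segments of $S$ from $F(x)$ to $x$, which form the angle $\pi$ by Lemma~\ref{lem:cont}. This contradicts the hypothesis.
\end{proof}

\begin{remark}\label{rem:hyp}
Smoothness of $S$ enters only through Lemma~\ref{lem:cont}. Single-valuedness on $S$ is what makes $y_n$ and $y_n'$ close in case (i); Lemma~\ref{lem:sep} says nothing about farthest points that are far apart. Fact (A4) is used only in Lemma~\ref{lem:common}, hence only in case (ii). Case (i) and Lemma~\ref{lem:onto} alone show that $F$ is single-valued and surjective near $S$, which is all that the failure of density requires.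
\end{remark}

\section{An odd perturbation of the round sphere}\label{sec:St}

Let $h$ and $S_t$ be as in Theorem~\ref{thm:St}, with $0<t\le1$. The letter $C$ denotes constants that depend only on $h$, not on $t$, points or directions, and may change from line to line; $O(\cdot)$ is uniform in the same sense. Let $H=\max_{S^2}|h|$, and let $H_1$ be a Lipschitz constant of the polynomial $h$ on the closed unit ball.

\subsection*{The surface and its metric}
Let $G_t(z)=|z|^2e^{-2th(z/|z|)}$ for $z\neq0$ and $G_t(0)=0$, so that $S_t=\{G_t=1\}$. The Hessian of $G_t$ is homogeneous of degree $0$ and tends to twice the identity uniformly on $S^2$ as $t\to0$; so for small $t$ it is positive definite on $\mathbb{R}^3\setminus\{0\}$. Then $G_t$ is convex on every line that avoids $0$. On a line through $0$ it equals $\alpha s^2$ for $s\ge0$ and $\beta s^2$ for $s\le0$ with $\alpha,\beta>0$, which is convex too. Thus $\{G_t\le1\}$ is a convex body with boundary $S_t$.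

Parametrize $S_t$ by $X(u)=e^{th(u)}u$. Then $dX=e^{th}(du+t\,dh\,u)$ with $du\perp u$, so $X$ is a smooth embedding and the induced metric, pulled back to $S^2$, is
\[
g_t=e^{2th}\,(g_0+t^2\,dh\otimes dh),
\]
where $g_0$ is the round metric. From now on we work on $(S^2,g_t)$. Let $L_t,\rho_t$ be length and distance for $g_t$, and $L_0,d_0$ those for $g_0$; the symbols $\langle\cdot,\cdot\rangle$ and $|\cdot|$ are Euclidean. With $s_0$ the $g_0$-arclength, $L_t(\gamma)=\int_\gamma e^{th}\sqrt{1+t^2dh(\dot\gamma)^2}\,ds_0$, and the integrand is $1+th+O(t^2)$. Hence
\begin{gather}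
e^{-tH}L_0(\gamma)\le L_t(\gamma)\le e^{tH}\sqrt{1+H_1^2t^2}\;L_0(\gamma),\label{eq:crude}\\
\Bigl|L_t(\gamma)-L_0(\gamma)-t\int_\gamma h\,ds_0\Bigr|\le Ct^2\quad\text{if }L_0(\gamma)\le2\pi.\label{eq:length}
\end{gather}

\subsection*{Integrals over half great circles}
For $u\in S^2$ and a unit vector $v\in T_uS^2=u^\perp$ let
\[
c_{u,v}(s)=\cos s\,u+\sin s\,v,\qquad w(u,v)=\int_0^\pi h(c_{u,v}(s))\,ds .
\]
Since $|c_{u,v}-c_{u,v'}|\le|v-v'|$, the function $w(u,\cdot)$ is Lipschitz with constant $\Lambda=\pi H_1$. Since $c_{u,-v}(s)=-c_{u,v}(\pi-s)$ and $h$ is odd,
\begin{equation}\label{eq:odd}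
w(u,-v)=-w(u,v).
\end{equation}
The distance of $w(u,\cdot)$ from the linear functionals is
\[
E(u)=\min_{\eta\in T_uS^2}\ \max_{|v|=1}\,\bigl|w(u,v)+\langle\eta,v\rangle\bigr| .
\]

\begin{lemma}\label{lem:E}
$E_0:=\min_{u\in S^2}E(u)$ exists and is positive.
\end{lemma}

\begin{proof}
Write $v=\cos\varphi\,a+\sin\varphi\,b$ in an orthonormal basis $a,b$ of $T_uS^2$. Then $E(u)$ is the distance in the supremum norm from the function $\varphi\mapsto w(u,v)$ to the plane spanned by $\cos\varphi$ and $\sin\varphi$. It is attained, and it is positive as soon as $w(u,\cdot)$ has a nonzero Fourier component of frequency other than $1$. In a continuous local frame $a,b$ the function depends continuously on $u$ in the supremum norm, so $E$ is continuous. It remains to find such a Fourier component at every $u$.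

Let $u\neq\pm e_3$. Each coordinate of $c_{u,v}(s)$ is a trigonometric polynomial in $\varphi$ of degree at most $1$, so the cubic part of $h$ contributes to $w$ only frequencies at most $3$. The orthogonal projection $p$ of $e_3$ to $T_uS^2$ is nonzero, and $v_3=\langle v,p\rangle=|p|\cos(\varphi-\varphi_0)$ for some $\varphi_0$. In the binomial expansion of $(\cos s\,u_3+\sin s\,v_3)^5$, the term with $v_3^k$ has degree at most $k$ in $\varphi$, so only $\sin^5s\,v_3^5$ contributes to frequency $5$. Since $\int_0^\pi\sin^5s\,ds=\frac{16}{15}$ and $\cos^5\alpha=\frac1{16}(\cos5\alpha+5\cos3\alpha+10\cos\alpha)$, the frequency-$5$ component of $w(u,\cdot)$ is $\frac1{15}|p|^5\cos5(\varphi-\varphi_0)\not\equiv0$.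

Let $u=\pm e_3$ and $(a,b)=(e_1,e_2)$. The cubic part of $h$ is $\operatorname{Re}(u_1+iu_2)^3$, so
\[
w(u,v)=\int_0^\pi(\sin^3s\,\cos3\varphi\pm\cos^5s)\,ds=\tfrac43\cos3\varphi .\qedhere
\]
\end{proof}

\begin{remark}\label{rem:h}
The rest of the proof uses only that $h$ is smooth and odd and that $E_0>0$. Both summands of $h$ are needed. For $u_3^5$ alone, $w(e_3,\cdot)=\int_0^\pi\cos^5s\,ds=0$. For the cubic part alone, $w(e_1,v)=\int_0^\pi(\cos^3s-3\cos s\,\sin^2s\,v_2^2)\,ds=0$. No odd polynomial of degree at most $3$ will do: then $w(u,\cdot)$ has only the frequencies $1$ and $3$, and rotating the frame by $\alpha$ rotates the frequency-$3$ coefficients by $\pm3\alpha$, so that component is a continuous section of a plane bundle over $S^2$ of Euler number $\pm6$ and vanishes somewhere.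
\end{remark}

\subsection*{The distance to a farthest point}
Let $x\in S^2$, let $y\in F_x$ for the metric $g_t$, and put $r=\rho_t(x,y)$. By \eqref{eq:crude}, $r\ge\rho_t(x,-x)\ge\pi e^{-tH}$ and $r\le e^{tH}\sqrt{1+H_1^2t^2}\,d_0(x,y)$. Hence $|r-\pi|\le Ct$, and there is a constant $M$ with
\begin{equation}\label{eq:loc}
d_0(y,-x)=\pi-d_0(x,y)\le Mt .
\end{equation}
So, for small $t$, there is $\xi\in T_yS^2$ with $|\xi|\le Mt$ and $-x=\exp_y\xi$ in the round metric, that is,
\begin{equation}\label{eq:xi}
x=-\cos|\xi|\;y-\frac{\sin|\xi|}{|\xi|}\,\xi\qquad\Bigl(\frac{\sin0}{0}:=1\Bigr).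
\end{equation}
Define, on the unit circle of $T_yS^2$,
\[
f(v)=w(y,v)+\langle\xi/t,v\rangle .
\]
It is odd by \eqref{eq:odd}, Lipschitz with constant $\Lambda+M$, and $\max|f|\ge E(y)\ge E_0$. The next lemma justifies the second model of Section~\ref{sec:idea}.

\begin{lemma}\label{lem:est}
There is a constant $C_0$ such that for all small $t>0$, all $x$ and all $y\in F_x$:
\begin{enumerate}
\item[(a)] $r\le\pi+tf(v)+C_0t^2$ for every unit vector $v\in T_yS^2$;
\item[(b)] $r\ge\pi+tf(v)-C_0t^2$ if $v$ is the Euclidean unit vector in the initial direction of a $g_t$-segment from $y$ to $x$.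
\end{enumerate}
\end{lemma}

\begin{proof}
We use $\arccos\alpha=\frac\pi2-\alpha+O(|\alpha|^3)$. In \eqref{eq:length} the integral of $h$ carries a factor $t$, so it is needed only up to $O(t)$, whereas $L_0$ is needed up to $O(t^2)$.

(a) The vector $v$ is also a point of $S^2$, namely $c_{y,v}(\pi/2)$. Let $\gamma$ follow $c_{y,v}$ from $y$ to $v$ and then the shortest great circle arc from $v$ to $x$, of length $\ell=\arccos\langle v,x\rangle$. By \eqref{eq:xi}, $\langle v,x\rangle=-\frac{\sin|\xi|}{|\xi|}\langle\xi,v\rangle=-\langle\xi,v\rangle+O(t^3)$, so
\[
L_0(\gamma)=\tfrac\pi2+\ell=\pi+\langle\xi,v\rangle+O(t^3).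
\]
The second arc is $c_{v,\nu}(s)$, $0\le s\le\ell$, with $\nu=(x-\langle x,v\rangle v)/\sin\ell$. Here $x=-y+O(t)$, $\langle x,v\rangle=O(t)$ and $\sin\ell=1+O(t^2)$, so $\nu=-y+O(t)$. Since $c_{y,v}(\frac\pi2+s)=\cos s\,v-\sin s\,y$, we get $|c_{v,\nu}(s)-c_{y,v}(\frac\pi2+s)|\le|\nu+y|=O(t)$. With $\ell=\frac\pi2+O(t)$ this gives $\int_\gamma h\,ds_0=w(y,v)+O(t)$. Now $r\le L_t(\gamma)$ and \eqref{eq:length} give (a).

(b) Let $\sigma\colon[0,r]\to S^2$ be the segment, parametrized by $g_t$-arclength. Then $\sigma'(0)=\lambda v$ with $\lambda=e^{-th(y)}(1+t^2dh(v)^2)^{-1/2}=1+O(t)$. The metrics $g_\tau$, $\tau\in\mathbb{R}$, on the compact manifold $S^2$ are complete and depend smoothly on $\tau$, so by smooth dependence of solutions of ordinary differential equations on initial data and parameters, the geodesic flow $\Phi^s_\tau$ is smooth in $(\tau,s)$ and the initial vector. Regard $TS^2\subset\mathbb{R}^6$. The map $(\tau,\kappa,s,v)\mapsto\Phi_\tau^s(\kappa v)$ has bounded partial derivatives in $\tau$ and $\kappa$ on the compact set $0\le\tau\le1$, $\frac12\le\kappa\le2$, $0\le s\le4$, $|v|=1$. Comparing $(\tau,\kappa)=(t,\lambda)$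 with $(0,1)$ we obtain, for $0\le s\le r$,
\[
\sigma(s)=c_{y,v}(s)+O(t),\qquad\sigma'(s)=c'_{y,v}(s)+O(t).
\]
As $|r-\pi|\le Ct$, it follows that $\int_\sigma h\,ds_0=\int_0^rh(\sigma)\,|\sigma'|\,ds=w(y,v)+O(t)$.

These estimates determine $L_0(\sigma)$ only up to $O(t)$. To gain an order we bound $L_0(\sigma)$ below by the round distances from $y$ and $x$ to an intermediate point; the error in the position of that point cancels because $x$ is nearly $-y$. Let $m=\sigma(\pi/2)=v+O(t)$, $\alpha=\langle y,m\rangle=O(t)$ and $\beta=\langle x,m\rangle$. By \eqref{eq:xi},
\[
\beta=-\alpha\cos|\xi|-\frac{\sin|\xi|}{|\xi|}\langle\xi,m\rangle=-\alpha-\langle\xi,m\rangle+O(t^3).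
\]
Therefore
\[
L_0(\sigma)\ge\arccos\alpha+\arccos\beta=\pi-\alpha-\beta+O(t^3)=\pi+\langle\xi,m\rangle+O(t^3),
\]
and $\langle\xi,m\rangle=\langle\xi,v\rangle+O(t^2)$. Since $L_0(\sigma)\le e^{tH}r\le2\pi$ for small $t$, \eqref{eq:length} applies to $\sigma$, and $r=L_t(\sigma)$ gives (b).
\end{proof}

\subsection*{No nearly opposite segments}
For the angle hypothesis of Theorem~\ref{thm:stab} the bound $\omega<\pi$ would suffice. To prove that $F$ is single-valued on $S_t$ we need a bound independent of $t$, to be played against the localization \eqref{eq:loc}.

\begin{proposition}\label{prop:angle}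
There are $\delta\in(0,\pi)$ and $t_1>0$ such that $\omega(y,x)\le\pi-\delta$ on $S_t$ for all $0<t<t_1$, all $x$ and all $y\in F_x$.
\end{proposition}

\begin{proof}
Since $f$ is odd, $\min f=-\max|f|\le-E_0$. Lemma~\ref{lem:est}(a) at a minimum point gives $r\le\pi-tE_0+C_0t^2$. With Lemma~\ref{lem:est}(b), the unit initial vector $v$ of any segment from $y$ to $x$ satisfies
\[
f(v)\le-E_0+2C_0t\le-E_0/2
\]
once $t\le E_0/(4C_0)$. Let $v_1,v_2$ be two such vectors. By oddness $f(-v_2)\ge E_0/2$, so
\[
E_0\le f(-v_2)-f(v_1)\le(\Lambda+M)\,|v_1+v_2| .
\]
Hence $\langle v_1,v_2\rangle=\frac12|v_1+v_2|^2-1\ge\kappa-1$, where $\kappa=E_0^2/(2(\Lambda+M)^2)\in(0,2]$. The factor $e^{2th}$ does not affect angles, so with $p_i=dh(v_i)$ the $g_t$-angle $\alpha_t$ of $v_1$ and $v_2$ satisfies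
\[
\cos\alpha_t=\frac{\langle v_1,v_2\rangle+t^2p_1p_2}{\sqrt{(1+t^2p_1^2)(1+t^2p_2^2)}}=\langle v_1,v_2\rangle+O(t^2)\ge\frac\kappa2-1
\]
for small $t$. Take $\delta=\arccos(1-\kappa/2)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:St}]
For small $t>0$ the surface $S_t$ is $C^\infty$ and convex, and all total angles equal $2\pi$. Suppose $y\neq y'$ both lie in $F_x$. By \eqref{eq:loc}, $d_0(y,y')\le2Mt$, so $\rho_t(y,y')\le Ct$ by \eqref{eq:crude}. On the other hand, Lemma~\ref{lem:omega} and Proposition~\ref{prop:angle} give $\operatorname{gap}(y,x)\le\omega(y,x)\le\pi-\delta$, and $r\ge\pi/2$ for small $t$; so Lemma~\ref{lem:sep} yields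
\[
\rho_t(y,y')\ge2r\sin(\delta/2)\ge\pi\sin(\delta/2).
\]
As $\delta$ does not depend on $t$, the two bounds are incompatible for small $t$. So $F$ is single-valued on $S_t$, and by Proposition~\ref{prop:angle} no two segments from $F(x)$ to $x$ form the angle $\pi$. Theorem~\ref{thm:stab} provides a neighborhood of $S_t$ contained in the first class. It contains no surface of the second class, which is therefore not dense.

Each $S_t$ with small $t>0$ is an interior point of the first class, and the distance from $S_t$ to $S^2$ is at most $e^{tH}-1\to0$. So $S^2$ lies in the closure of the interior of the first class. Similarities of $\mathbb{R}^3$ act on $\mathcal{S}$ by homeomorphisms, preserve the first class, and carry $S^2$ to any round sphere.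
\end{proof}

\begin{example}\label{ex:pole}
The rotation by $2\pi/3$ about the $u_3$-axis preserves $h$, so it is an isometry of $g_t$. It fixes $x=-e_3$, hence also $F(x)$; its only fixed points are $\pm e_3$, so $F(-e_3)=e_3$ for small $t$. Here $\xi=0$ and $f=\frac43\cos3\varphi$. Lemma~\ref{lem:est} gives $\rho_t(-e_3,e_3)=\pi-\frac43t+O(t^2)$, and the direction of every segment from $e_3$ to $-e_3$ satisfies $\cos3\varphi\le-1+O(t)$. By the rotational symmetry, there are segments near each of the three directions $\varphi=\pi/3,\ \pi,\ 5\pi/3$, as the model predicted.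
\end{example}

\begin{thebibliography}{9}

\bibitem{Alexandrov}
A.~D.~Alexandrov, \emph{Intrinsic Geometry of Convex Surfaces}.

\bibitem{BBI}
Burago, Burago, and Ivanov, \emph{A Course in Metric Geometry}.

\bibitem{MFP}
\emph{Multiple farthest points on Alexandrov surfaces},
\texttt{http://www.imar.ro/\textasciitilde{}purice/Inst/2013/CVilcu/Vilcu\_Adv\_Geom\_1.pdf}.

\end{thebibliography}
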